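# Choosing a Point from Every Finite Set: Prime Fibers and Continuous Selections

## Three convergent sequences and a cyclic rule

Let $Y=\{0,1,2,\dots,\infty\}\times\mathbb Z/3$. Every point $(n,i)$ with $n<\infty$ is isolated, and the basic neighborhoods of $(\infty,i)$ are $\{(\infty,i)\}\cup\{(n,i):n\ge k\}$. So $Y$ consists of three disjoint convergent sequences with their limits, numbered by $\mathbb Z/3$.

We want to choose one point from each pair of points of $Y$, so that a small movement of the pair moves the chosen point only a little. The obvious way is to order $Y$ and take the smaller point. Here is a less obvious way, in the style of rock, paper, scissors. Given two points $(a,i)$ and $(b,j)$: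

* if $j=i+1$ in $\mathbb Z/3$, choose $(a,i)$ (so the choice goes $0$ over $1$, $1$ over $2$, $2$ over $0$);
* if $i=j$, choose the point with the smaller of $a,b$, where $\infty$ is largest.

For $i\ne j$, exactly one of $j=i+1$, $i=j+1$ holds, so the rule is complete. It is continuous. If $i\neq j$, all nearby pairs have the same second coordinates, so the chosen point stays near the old one. If $i=j$ and $a<b$, then $a$ is finite, $(a,i)$ is isolated, nearby pairs are $\{(a,i),(b',i)\}$ with $b'$ near $b$, hence $b'>a$, and the choice is still $(a,i)$.

Now look at triples, in particular at $P_a=\{(a,0),(a,1),(a,2)\}$. The rule for pairs runs around this triple in a circle and prefers no point of it. A chooser of triples has to decide by other means; say the choice from $P_n$ is $(n,c(n))$ and the choice from $P_\infty$ is $(\infty,i)$. As $n\to\infty$ the triples $P_n$ move into $P_\infty$, so continuity forces $c(n)=i$ for all large $n$. Thus $c$ must be eventually constant, which is easy to arrange.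

Let us make it less easy. Fix $h_0,h_1,\dots\in\mathbb Z/3$ and twist the space: let the basic neighborhoods of $(\infty,i)$ now be
$$\{(\infty,i)\}\cup\{(n,i+h_n):n\ge k\}.$$
A continuous choice of triples must now satisfy $c(n)=i+h_n$ for all large $n$. In other words, $c(n)-h_n$ is eventually constant. The chooser can still win by taking $c(n)=h_n$, and pairs can be handled as before, by comparing the untwisted labels $i-h_a$ and $j-h_b$ (with $h_\infty=0$). But the limit fiber $P_\infty$ now defeats every chooser $c$ for which $c(n)-h_n$ is not eventually constant. If one space could contain a limit fiber against every possible $c$, and if pairs could still be chosen from continuously, we would have a space in which choosing from pairs is possible and choosing from triples is not. Is there such a space?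

## Finite sets in the Vietoris topology

All spaces are Hausdorff, so finite subsets are closed. For a space $X$ let $2^X$ be the set of non-empty closed subsets of $X$ with the Vietoris topology, which is generated by the sets
$$\langle U;V_0,\dots,V_k\rangle=\{F\in2^X:F\subseteq U\text{ and }F\cap V_i\ne\emptyset\text{ for every }i\le k\},$$
where $U,V_0,\dots,V_k$ are open in $X$. These sets are closed under finite intersection, since $\langle U;V_0,\dots\rangle\cap\langle U';V_0',\dots\rangle=\langle U\cap U';V_0,\dots,V_0',\dots\rangle$, so they form a base. Subfamilies of $2^X$ carry the subspace topology. We write $[X]^n$ for the family of $n$-element subsets of $X$ and, for $n\ge1$,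
$$\mathcal F_n(X)=\{F\subseteq X:1\le|F|\le n\}.$$

A selection on a family $\mathcal D\subseteq 2^X$ is a map $\varphi:\mathcal D\to X$ with $\varphi(F)\in F$ for all $F\in\mathcal D$. The set of continuous selections on $\mathcal D$ is denoted $\operatorname{Sel}(\mathcal D)$. A weak selection is a selection on $[X]^2$. For example, $F\mapsto\min F$ is a continuous selection on $\mathcal F_n(\mathbb R)$ for every $n$, and the cyclic rule above is a continuous weak selection on $Y$. Restricting a continuous selection to a smaller family gives a continuous selection.

The following description of neighborhoods of finite sets is used throughout.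

**Lemma 1.** Let $F\subseteq X$ be finite and non-empty, and fix a local base at each $q\in F$. The sets
$$\Big\langle\bigcup_{q\in F}O_q;\ O_q\ (q\in F)\Big\rangle,$$
with the $O_q\ni q$ pairwise disjoint and taken from the local bases, form a local base at $F$ in $2^X$.

**Proof.** Let $F\in\langle U;V_0,\dots,V_k\rangle$. As $X$ is Hausdorff and $F$ is finite, we can choose pairwise disjoint $O_q$ from the local bases with $O_q\subseteq U\cap\bigcap\{V_i:q\in V_i\}$. If $F'\subseteq\bigcup_q O_q$ meets every $O_q$, then $F'\subseteq U$. Each $V_i$ contains some $q\in F$, so $V_i\supseteq O_q$ and $F'$ meets $V_i$. $\square$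

For a set $F'$ in such a neighborhood, let $\rho:F'\to F$ be the map with $y\in O_{\rho(y)}$. It is well defined because the $O_q$ are disjoint, and surjective because $F'$ meets each $O_q$. We call $\rho$ the nearness map. Several points of $F'$ may lie near the same point of $F$: in $Y$, the set $\{(n,0),(n+1,0),(n,1)\}$ is close to $\{(\infty,0),(\infty,1)\}$ for large $n$.

The question we grew from the example is one of Gutev and Nogura; the source given for it is "Selections and weak orderability". It reads: does there exist a space $X$ that admits a continuous weak selection, but $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for some $n>2$? The answer is yes, in ZFC, already with $n=3$, and for the space constructed below $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for every $n\ge3$. This is the case $p=3$ of the first theorem.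

**Theorem A.** For every prime $p$ there is a Hausdorff (indeed locally compact, first countable, zero-dimensional) space $X$ such that $\operatorname{Sel}(\mathcal F_{p-1}(X))\neq\emptyset$, but there is no continuous selection on $[X]^p$. Hence $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for all $n\ge p$.

**Theorem B.** If $N\ge4$ is composite and $X$ is any Hausdorff space with $\operatorname{Sel}(\mathcal F_{N-1}(X))\ne\emptyset$, then $\operatorname{Sel}(\mathcal F_N(X))\ne\emptyset$.

**Corollary C.** For $1\le m<n$ the following are equivalent: (1) every Hausdorff space $X$ with $\operatorname{Sel}(\mathcal F_m(X))\neq\emptyset$ has $\operatorname{Sel}(\mathcal F_n(X))\ne\emptyset$; (2) there is no prime $p$ with $m<p\le n$.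

## Cyclic triples and a divisibility

Why should primes matter? Begin with the sensible attempt to prove that no space as in the question exists. Let $w$ be a continuous weak selection on $X$, write $x\prec y$ when $w(\{x,y\})=x$, and try to choose from a three-element set $F$ by means of $\prec$. There are two cases. Either some point of $F$ precedes both others, and we choose it; or each point precedes exactly one other point and $F$ is a cycle $x\prec y\prec z\prec x$. Both kinds of triple are stable under small movements, because each of the three comparisons is. On the first kind the choice is continuous. On the second kind the attempt stops: rotating the cycle preserves $\prec$ on $F$, so no rule expressed in terms of $\prec$ on $F$ alone can single out a point. The triples $P_a$ of the opening example are exactly of this kind.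

The obstruction is one of counting. A triple has three pairs, and these can be shared equally among three points, one each. A four-element set has six pairs, and six choices cannot be shared equally among four points; the points chosen most often form a proper non-empty subset, from which a selection on $\mathcal F_3(X)$ can choose. For a prime $p$ and $1\le r<p$ the number $\binom pr$ is divisible by $p$, so equal shares are never excluded. We shall see that for composite $N$ some $\binom Nr$ with $1\le r<N$ is not divisible by $N$.

So for prime $p$ we try to build a counterexample. Let $G=\mathbb Z/p$. The symmetry that blocks us on $p$ points is translation of $G$, and on fewer than $p$ points it blocks nothing, as the next lemma says.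

**Lemma 2.** Let $p$ be prime. There is a function $\psi$ on the non-empty proper subsets of $G=\mathbb Z/p$ with
$$\psi(S)\in S,\qquad \psi(S+z)=\psi(S)+z\qquad(\emptyset\ne S\ne G,\ z\in G).$$

**Proof.** Suppose $S+z=S$ with $z\neq0$. Then $S$ is a union of cosets of the subgroup generated by $z$, which is $G$ because $p$ is prime; so $S$ is $\emptyset$ or $G$. Hence $G$ acts freely by translation on the non-empty proper subsets. Choose a representative $S_0$ in each orbit and a point $\psi(S_0)\in S_0$, and put $\psi(S_0+z)=\psi(S_0)+z$. Freeness means that $z$ is determined by the set $S_0+z$, so this is well defined. $\square$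

For $p=3$ one such $\psi$ has $\psi(\{i,i+1\})=i$: this is the cyclic rule. For $\mathbb Z/4$ there is no such function, since $\{0,2\}+2=\{0,2\}$ while $\psi(\{0,2\})+2\ne\psi(\{0,2\})$.

## Many limit fibers over the same isolated fibers

We look for a space $X=B\times G$ with a base set $B=D\cup\{\text{limit indices}\}$. The points over $D$ are isolated. Each limit index $x$ has a sequence $d_0,d_1,\dots$ in $D$ and twists $h_0,h_1,\dots\in G$, and the basic neighborhoods of $(x,i)$ are $\{(x,i)\}\cup\{(d_n,i+h_n):n\ge k\}$. Let $P_b=\{b\}\times G$. A selection on $[X]^p$ gives a function $c:D\to G$ by choosing $(d,c(d))$ from $P_d$, and as in the opening example continuity at $P_x$ forces $c(d_n)-h_n$ to be eventually constant. We want, for every $c:D\to G$, a limit index $x$ for which this fails.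

The first thing to try is to use one and the same sequence for all limit indices and to vary only the twists. This is not Hausdorff. Suppose $x,x'$ both use $d_0,d_1,\dots$, with twists $h_n$ and $h'_n$. Some value $v$ is taken by $h_n'-h_n$ for infinitely many $n$. For these $n$ the point $(d_n,v+h_n)=(d_n,h'_n)$ lies, once $n$ is large, in any given neighborhoods of $(x,v)$ and of $(x',0)$, so these two points cannot be separated. The same argument applies to two sequences with infinitely many common terms at equal positions or not. So the sequences of different limit indices must have only finitely many common terms.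

Next, pairs. Suppose we order $B$ and choose from two points in different fibers the one with the smaller base point, using $\psi$ inside a fiber. This fails at the pair $\{(x,i),(x,i')\}$ with $i\neq i'$: for $m\ne n$ both
$$\{(d_m,i+h_m),(d_n,i'+h_n)\}\quad\text{and}\quad\{(d_m,i'+h_m),(d_n,i+h_n)\}$$
are near it when $m,n$ are large, and the order of $d_m,d_n$ selects in one of them the point near $(x,i)$ and in the other the point near $(x,i')$. So points over $d_m$ and $d_n$ have to be compared after transporting labels from one fiber to the other by the difference $h_n-h_m$. This transport between $d_m$ and $d_n$ has to be a datum of the pair $d_m,d_n$, fixed once for all limit indices $x$ that use this pair.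

On the other hand, it would be fatal if all transports came from one function $u:D\to G$, in the sense that $h_n-h_m=u(d_n)-u(d_m)$ along every sequence: then $u(d_n)-h_n$ would be constant along every sequence, and the chooser $c=u$ would win.

So we want some pairs of $D$, called edges, to carry a transport value in $G$, in such a way that for every $c:D\to G$ there is a sequence $(d_n)$ with twists $(h_n)$ such that

* any two terms $d_m,d_n$ form an edge with transport $h_n-h_m$;
* an element of $D$ outside the sequence forms edges with only finitely many terms, so that its comparison with $(d_n,\cdot)$ for large $n$ is by the order alone;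
* $c(d_n)-h_n$ is not eventually constant.

The next section produces this for a set $M$ of size $\omega_1$. It does not yet keep apart the sequences that belong to different functions $c$; spreading $M$ over a tree will do that.

## Sequences that defeat a coloring

Fix a prime $p$ and $G=\mathbb Z/p$. Define recursively
$$M_n=\{n\}\times\Phi_n\times\omega_1,$$
where $\Phi_n$ is the set of all finite partial functions from $\bigcup_{k<n}M_k$ to $G$. So $\Phi_0=\{\emptyset\}$. Let $M=\bigcup_nM_n$. By induction each $\Phi_n$ is non-empty of size at most $\omega_1$, so $|M_n|=|M|=\omega_1$. For $b=(n,g,\xi)\in M$ call $n$ the level of $b$ and put $g_b=g$, $N(b)=\operatorname{dom}g$. Elements of $N(b)$ have smaller level than $b$.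

The elements of $M_0$ are $(0,\emptyset,\xi)$ for $\xi<\omega_1$. If $a\in M_0$, then $b=(1,\{(a,1)\},\xi)$ is an element of $M_1$ with $N(b)=\{a\}$ and $g_b(a)=1$. One should think of $b$ as joined to the elements $a$ of $N(b)$ by edges with transport $g_b(a)$. Every finite set of demands on edges to lower levels is met by uncountably many $b$.

**Lemma 3.** For every $c:M\to G$ there are $a_n\in M$ and $h_n\in G$ $(n<\omega)$ such that

1. the levels $l_n$ of $a_n$ are strictly increasing (so $l_n\ge n$ and the $a_n$ are distinct);
2. for $m<n$: $a_m\in N(a_n)$ and $g_{a_n}(a_m)=h_n-h_m$;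
3. each $d\in M\setminus\{a_k:k<\omega\}$ belongs to $N(a_n)$ for at most one $n$;
4. $c(a_n)-h_n\ne c(a_{n-1})-h_{n-1}$ for all $n\ge1$.

The natural way to prove this is to choose $a_0,a_1,\dots$ greedily, and one should see that this can get stuck. Fix $a\in M$ and let $c(b)=g_b(a)$ if $a\in N(b)$, and $c(b)=0$ otherwise. If $a_0=a$, then (2) gives $c(a_n)=g_{a_n}(a_0)=h_n-h_0$ for $n\ge1$, so $c(a_n)-h_n=-h_0$ is constant and (4) fails at $n=2$. A bad start is never repaired. The proof shows that all bad starts can be avoided by staying outside a countable set.

A pattern is a function $q:Q\to G$ with $Q\subseteq M$ finite and non-empty. We say that $b\in M$ realizes $q$ with shift $z\in G$ if $Q\subseteq N(b)$ and $g_b(a)=q(a)+z$ for all $a\in Q$. The shift is then unique. A pattern $q$ is hopeless if there are a finite $F\subseteq M\setminus Q$ and $v\in G$ such that for all but countably many $b\in M$: if $b$ realizes $q$ with shift $z$ and $N(b)\cap F=\emptyset$, then $c(b)-z=v$.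

In the example with $c(b)=g_b(a)$, a pattern is hopeless exactly when $a\in Q$. If $a\in Q$ and $b$ realizes $q$ with shift $z$, then $c(b)-z=g_b(a)-z=q(a)$, so $F=\emptyset$, $v=q(a)$ are witnesses. If $a\notin Q$, then for every $z$ and every level $L$ above those of $Q$ the uncountably many $b=(L,q+z,\eta)$ realize $q$ with shift $z$, have $N(b)=Q$ disjoint from any given $F\subseteq M\setminus Q$, and satisfy $c(b)-z=-z$; so no $v$ works.

**Step 1: hopeless patterns with disjoint domains are few.** The purpose of this step is to show that there is no uncountable family of hopeless patterns with pairwise disjoint domains.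

Suppose $q_\xi$ $(\xi<\omega_1)$ is such a family, with domains $Q_\xi$ and witnesses $F_\xi,v_\xi$. The set $\bigcup_{n<\omega}F_n$ is countable, and since the $Q_\xi$ are disjoint, only countably many of them meet it. So some $\xi\ge\omega$ has $Q_\xi\cap\bigcup_{n<\omega}F_n=\emptyset$. As $F_\xi$ is finite and the $Q_n$ are disjoint, some $n<\omega$ has $Q_n\cap F_\xi=\emptyset$. Together with $Q_n\cap F_n=\emptyset$ and $Q_\xi\cap F_\xi=\emptyset$, we see that $Q_n\cup Q_\xi$ is disjoint from $F_n\cup F_\xi$.

Choose $w\in G$ with $w\neq v_n-v_\xi$ and let $g=q_n\cup(q_\xi+w)$, a finite partial function with domain $Q_n\cup Q_\xi$. Let $L$ be larger than all levels of elements of this domain. Each of the uncountably many $b=(L,g,\eta)$, $\eta<\omega_1$, realizes $q_n$ with shift $0$ and $q_\xi$ with shift $w$, and $N(b)=Q_n\cup Q_\xi$ misses $F_n\cup F_\xi$. By hopelessness, for all but countably many of these $b$ we have both $c(b)=v_n$ and $c(b)-w=v_\xi$. Taking one such $b$ gives $w=v_n-v_\xi$, a contradiction.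

**Step 2: a countable set to avoid.** This step turns Step 1 into a usable condition. Take a maximal family of hopeless patterns with pairwise disjoint domains and let $R$ be the union of the domains. By Step 1 the family is countable, so $R$ is countable. By maximality the domain of every hopeless pattern meets $R$.

**Step 3: the recursion.** Now we choose the sequence, staying outside $R$ so that we never get stuck. Choose $a_0\in M_0\setminus R$, which is possible since $M_0$ is uncountable, and $h_0=0$. Let $n\ge1$ and suppose $a_0,\dots,a_{n-1}\notin R$ and $h_0,\dots,h_{n-1}$ have been chosen. Let $Q=\{a_0,\dots,a_{n-1}\}$ and $q(a_k)=-h_k$. Since $Q\cap R=\emptyset$, the pattern $q$ is not hopeless. Apply this to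
$$F=\bigcup_{k<n}N(a_k)\setminus Q\qquad\text{and}\qquad v=c(a_{n-1})-h_{n-1}:$$
these are not witnesses of hopelessness, so there are uncountably many $b$ that realize $q$ with some shift $z$ and satisfy $N(b)\cap F=\emptyset$ and $c(b)-z\ne v$. Choose such a $b\notin R$ and let $a_n=b$, $h_n=z$.

It remains to check the four properties. For $m<n$ we have $a_m\in N(a_n)$ and $g_{a_n}(a_m)=q(a_m)+z=h_n-h_m$, which is (2). Property (4) is the condition $c(b)-z\ne v$. Since $a_{n-1}\in N(a_n)$, the level of $a_{n-1}$ is smaller than that of $a_n$, which gives (1). For (3), let $d\in M\setminus\{a_j:j<\omega\}$ belong to $N(a_k)$, and let $n>k$. Then $d$ belongs to the set $F$ used at stage $n$, so $d\notin N(a_n)$. $\square$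

## The space over a tree of sequences

We need enough limit indices to deal with every coloring of $D$, that is, at least $|G^D|$ of them. Recall $\beth_0=\omega$ and $\beth_{n+1}=2^{\beth_n}$, and let
$$\kappa=\beth_\omega=\sup_n\beth_n.$$
Then $2^\kappa\le\kappa^\omega$: the map $Z\mapsto(Z\cap\beth_n)_n$ is an injection of $\mathcal P(\kappa)$ into $\prod_n\mathcal P(\beth_n)$, and $|\mathcal P(\beth_n)|=\beth_{n+1}<\kappa$. We write $\kappa^n$ for the set of sequences of length $n$ in $\kappa$, and $x|_n$ for the initial segment of length $n$ of $x\in\kappa^\omega$. Let
$$D=\{(s,m):s\in\kappa^n,\ m\in M_n,\ n<\omega\},\qquad B=D\cup\kappa^\omega,\qquad X=B\times G,$$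
and let $\pi:X\to B$ be the projection. Since $\omega_1\le2^\omega=\beth_1\le\kappa$, we have $|D|=\kappa$, hence $|G^D|\le2^\kappa\le|\kappa^\omega|$. Fix a surjection $x\mapsto c_x$ from $\kappa^\omega$ onto $G^D$.

For each $x\in\kappa^\omega$, the function $c_x$ restricted to the part of $D$ along the branch $x$ is a coloring of $M$: send $m\in M_n$ to $c_x(x|_n,m)$. Apply Lemma 3 to it. This gives $a_n^x,h_n^x$ and levels $l_n^x$. Put
$$d_n^x=(x|_{l_n^x},a_n^x)\in D.$$
The $d_n^x$ are distinct for different $n$, because the $l_n^x$ are strictly increasing. By Lemma 3(4),
$$c_x(d_n^x)-h_n^x\ne c_x(d_{n-1}^x)-h_{n-1}^x\qquad(n\ge1).\tag{1}$$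

**Topology.** For $x\in\kappa^\omega$ let
$$W_k(x)=\{x\}\cup\{d_n^x:n\ge k\},\qquad\lambda_x(x)=0,\qquad\lambda_x(d_n^x)=h_n^x.$$
For $d\in D$ let $W_k(d)=\{d\}$ and $\lambda_d(d)=0$. For $(b,i)\in X$ put
$$U_k(b,i)=\{(e,i+\lambda_b(e)):e\in W_k(b)\}$$
and let $\{U_k(b,i):k<\omega\}$ be a local base at $(b,i)$. These sets decrease with $k$, and all points of $U_k(b,i)$ other than $(b,i)$ lie over $D$ and are isolated. So this defines a topology in which the sets $U_k(b,i)$ are open.

**Order.** Let $\sigma(s,m)=s$ for $(s,m)\in D$ and $\sigma(x)=x$ for $x\in\kappa^\omega$. Fix a linear order of each $M_n$. Let $b<b'$ if and only if one of the following holds: $\sigma(b)$ is a proper initial segment of $\sigma(b')$; or $\sigma(b)(r)<\sigma(b')(r)$ at the first place $r$ where they differ; or $\sigma(b)=\sigma(b')$ has finite length $n$, $b=(\sigma(b),m)$, $b'=(\sigma(b),m')$ and $m<m'$ in $M_n$. This is a linear order: if we continue finite sequences by a constant symbol smaller than all elements of $\kappa$, the first two clauses are the lexicographic order on infinite sequences, and the third orders the elements with the same $\sigma$.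

**Edges and transport.** Define a symmetric relation $E\subseteq B\times B$ and $\tau:E\to G$ with $\tau(b',b)=-\tau(b,b')$ as follows.

* $(b,b)\in E$ and $\tau(b,b)=0$.
* If $b=(s,m)$ and $b'=(s',m')$ are in $D$, $s$ is a proper initial segment of $s'$, and $m\in N(m')$, then $(b,b'),(b',b)\in E$ and $\tau(b,b')=g_{m'}(m)$.
* $(d_k^x,x),(x,d_k^x)\in E$ and $\tau(d_k^x,x)=-h_k^x$.
* No other pairs are in $E$.

If $(b,b')\in E$, then $\sigma(b)$ and $\sigma(b')$ are comparable, meaning that one is an initial segment of the other. For example, if $a\in M_0$ and $m=(1,\{(a,1)\},\xi)\in M_1$, then for every $\alpha<\kappa$ the elements $(\emptyset,a)$ and $(\langle\alpha\rangle,m)$ of $D$ form an edge with transport $1$ from the first to the second.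

The next two lemmas say that edges, transport and order are locally constant in the appropriate twisted sense. Lemma 4 is for base points near the same $b$, Lemma 5 for base points near two different ones.

**Lemma 4.** If $e,e'\in W_0(b)$, then $(e,e')\in E$ and $\tau(e,e')=\lambda_b(e')-\lambda_b(e)$.

**Proof.** For $b\in D$ we have $e=e'=b$, and both sides are $0$. Let $b=x\in\kappa^\omega$. For $m<n$, $x|_{l_m^x}$ is a proper initial segment of $x|_{l_n^x}$ by Lemma 3(1), and $a_m^x\in N(a_n^x)$ by Lemma 3(2); so $(d_m^x,d_n^x)\in E$ and $\tau(d_m^x,d_n^x)=g_{a_n^x}(a_m^x)=h_n^x-h_m^x$. Further $\tau(d_k^x,x)=-h_k^x=\lambda_x(x)-\lambda_x(d_k^x)$ by definition. The case $e=e'$ is trivial and the remaining cases follow by antisymmetry of $\tau$. $\square$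

**Lemma 5.** If $b\ne b'$, there is $k$ such that for all $e\in W_k(b)$ and $e'\in W_k(b')$: $e\ne e'$; $e<e'$ if and only if $b<b'$; $(e,e')\in E$ if and only if $(b,b')\in E$; and in the latter case
$$\tau(e,e')=\tau(b,b')+\lambda_{b'}(e')-\lambda_b(e).\tag{2}$$
Every larger $k$ then has the same property, since the sets $W_k$ decrease.

**Proof.** If $b,b'\in D$, then $e=b$, $e'=b'$ and there is nothing to prove. The statement is symmetric in $b,b'$: given $e\ne e'$, the order clause is symmetric because the order is linear, and (2) is symmetric because $\tau$ is antisymmetric. So two cases are left. Recall that $l_n^x\ge n$.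

Case 1: $b=x$ and $b'=y$ are distinct elements of $\kappa^\omega$. Let $r$ be the first place where they differ and let $k=r+1$. For $e\in W_k(x)$ and $e'\in W_k(y)$ the sequences $\sigma(e)$ and $\sigma(e')$ are initial segments of $x$ and $y$ of length at least $r+1$. So they first differ at $r$, exactly as $x$ and $y$ do. Hence $e\ne e'$ and the order is as claimed. Neither $(e,e')$ nor $(x,y)$ is in $E$, by incomparability.

Case 2: $b=d=(s,m)\in D$ and $b'=x\in\kappa^\omega$. There are three subcases.

(a) $s$ is not an initial segment of $x$. Let $r<|s|$ be the first place where they differ, and $k=|s|$. For $n\ge k$ the sequence $x|_{l_n^x}$ has length at least $|s|>r$ and first differs from $s$ at $r$, as $x$ does. So $d\neq d_n^x$, the order is as claimed, and there are no edges, by incomparability.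

(b) $s$ is an initial segment of $x$ and $m\notin\{a_n^x:n<\omega\}$. By Lemma 3(3) we can choose $k>|s|$ with $m\notin N(a_n^x)$ for all $n\ge k$. For $n\ge k$, $s$ is a proper initial segment of $x|_{l_n^x}$, so $d<d_n^x$; also $d<x$. Further $(d,d_n^x)\notin E$ since $m\notin N(a_n^x)$, and $(d,x)\notin E$ since $d$ is none of the $d_j^x$.

(c) $s$ is an initial segment of $x$ and $m=a_j^x$. The level of $m$ is $|s|$, so $|s|=l_j^x$, $s=x|_{l_j^x}$ and $d=d_j^x$. Let $k=j+1$. For $n\ge k$ we have $d\neq d_n^x$, $d<d_n^x$ and $d<x$. By Lemma 4, $(d,x)$ and $(d,d_n^x)$ are in $E$ and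
$$\tau(d,d_n^x)=h_n^x-h_j^x=\tau(d,x)+\lambda_x(d_n^x)-\lambda_d(d).$$
For $e'=x$, (2) reads $\tau(d,x)=\tau(d,x)+0-0$. $\square$

**Lemma 6.** $X$ is Hausdorff, locally compact, first countable and zero-dimensional.

**Proof.** If $b\ne b'$, then $U_k(b,i)\cap U_k(b',i')=\emptyset$ for the $k$ of Lemma 5, since $W_k(b)\cap W_k(b')=\emptyset$. If $i\ne i'$, then $U_0(b,i)\cap U_0(b,i')=\emptyset$, since over each $e\in W_0(b)$ the second coordinates $i+\lambda_b(e)$ and $i'+\lambda_b(e)$ differ. So $X$ is Hausdorff. Each $U_k(b,i)$ is compact: a member of an open cover that contains $(b,i)$ contains some $U_j(b,i)$, and $U_k(b,i)\setminus U_j(b,i)$ is finite. Being compact and open in a Hausdorff space, $U_k(b,i)$ is clopen. So $X$ has a base of compact clopen sets, with a countable local base at each point. $\square$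

## A continuous selection on sets with fewer than p points

**Proposition 7.** $\operatorname{Sel}(\mathcal F_{p-1}(X))\neq\emptyset$.

**Step 1: the definition.** We use the lowest fiber that $F$ meets as a reference fiber, transport to it the labels of all points of $F$ joined to it by an edge, and apply $\psi$ from Lemma 2 there. For $F\in\mathcal F_{p-1}(X)$ let
$$b_F=\min\pi(F),\qquad F^*=\{(b,i)\in F:(b_F,b)\in E\},\qquad\theta_F(b,i)=i-\tau(b_F,b)\ \text{ for }(b,i)\in F^*,$$
and $S(F)=\theta_F(F^*)\subseteq G$. Since $(b_F,b_F)\in E$, the set $F^*$ is non-empty, so $1\le|S(F)|\le p-1$ and $\psi(S(F))$ is defined. Let $\varphi(F)$ be the point $(b,i)\in F^*$ with $\theta_F(b,i)=\psi(S(F))$ whose first coordinate $b$ is least. It is unique, because $i=\psi(S(F))+\tau(b_F,b)$ is determined by $b$. So $\varphi$ is a selection.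

For instance, let $p=3$ and $\psi(\{i,i+1\})=i$, and suppose $(d,d')\in E$, $d<d'$ and $\tau(d,d')=1$. For $F=\{(d,0),(d',0)\}$ we have $b_F=d$, $\theta_F(d,0)=0$ and $\theta_F(d',0)=-1=2$. So $S(F)=\{2,0\}$, $\psi(S(F))=2$ and $\varphi(F)=(d',0)$.

**Step 2: the setting for continuity.** Here we fix neighborhoods. Let $F\in\mathcal F_{p-1}(X)$, let $k$ be large enough for Lemma 5 for all pairs of distinct points of $\pi(F)$, and let $k'\ge k$ be arbitrary. The sets $U_{k'}(q)$, $q\in F$, are pairwise disjoint, as in the proof of Lemma 6. Let $F'\in\mathcal F_{p-1}(X)$ be contained in $\bigcup_{q\in F}U_{k'}(q)$ and meet each $U_{k'}(q)$, with nearness map $\rho:F'\to F$. We show that $\varphi(F')\in U_{k'}(\varphi(F))$. As $k'$ is arbitrarily large, this proves continuity at $F$.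

**Step 3: reference fibers correspond.** We check that passing from $F$ to $F'$ moves the reference fiber only within $W_{k'}(b_F)$. Write $b_0=b_F$. By Lemma 5 all elements of $W_{k'}(b_0)$ are below all elements of $W_{k'}(b)$, for the other $b\in\pi(F)$. Since $F'$ has a point over $W_{k'}(b_0)$, we get $e^*:=b_{F'}\in W_{k'}(b_0)$.

**Step 4: labels are shifted by one constant.** We compare $\theta_{F'}$ with $\theta_F$. Let $y=(e,j)\in F'$ and $\rho(y)=(b,i)$, so that $e\in W_{k'}(b)$ and $j=i+\lambda_b(e)$. By Lemma 4 if $b=b_0$ (when both pairs are edges), and by Lemma 5 if $b\ne b_0$, we have $(e^*,e)\in E$ if and only if $(b_0,b)\in E$. That is, $y\in F'^*$ if and only if $\rho(y)\in F^*$. In this case the same lemmas give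
$$\tau(e^*,e)=\tau(b_0,b)+\lambda_b(e)-\lambda_{b_0}(e^*),$$
and therefore
$$\theta_{F'}(y)=i+\lambda_b(e)-\tau(e^*,e)=i-\tau(b_0,b)+\lambda_{b_0}(e^*)=\theta_F(\rho(y))+z,\qquad z=\lambda_{b_0}(e^*).$$
The constant $z$ does not depend on $y$. Since $\rho$ maps $F'^*$ onto $F^*$, it follows that $S(F')=S(F)+z$, and Lemma 2 gives $\psi(S(F'))=\psi(S(F))+z$.

**Step 5: the chosen points correspond.** By Step 4,
$$\{y\in F'^*:\theta_{F'}(y)=\psi(S(F'))\}=\rho^{-1}(Q),\qquad Q=\{q\in F^*:\theta_F(q)=\psi(S(F))\}.$$
Distinct points of $Q$ lie over distinct points of $B$, and $\varphi(F)$ is the one over the least of them. By Lemma 5, points of $F'$ near $\varphi(F)$ have smaller first coordinates than points of $F'$ near any other point of $Q$. As $\rho$ is onto, there are points near $\varphi(F)$, so the element of $\rho^{-1}(Q)$ with least first coordinate lies in $\rho^{-1}(\varphi(F))$. This element is $\varphi(F')$. So $\rho(\varphi(F'))=\varphi(F)$, that is, $\varphi(F')\in U_{k'}(\varphi(F))$. $\square$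

The bound $|F|\le p-1$ was used only to keep $S(F)$ different from $G$. For $F=P_b$ we would have $S(F)=G$, where no function as in Lemma 2 can exist.

## Full fibers defeat every selection on p-sets

**Proposition 8.** There is no continuous selection on $[X]^p$.

**Proof.** Suppose $f$ is one. For $b\in B$ we have $P_b=\{b\}\times G\in[X]^p$. Define $c:D\to G$ by $f(P_d)=(d,c(d))$, choose $x\in\kappa^\omega$ with $c_x=c$, and let $f(P_x)=(x,i)$. By continuity at $P_x$ and Lemma 1 there is $k$ such that $f(F')\in U_0(x,i)$ for all $F'\in[X]^p$ that are contained in $\bigcup_{j\in G}U_k(x,j)$ and meet every $U_k(x,j)$. For $n\ge k$,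
$$P_{d_n^x}=\{(d_n^x,j+h_n^x):j\in G\}$$
is such a set, since $(d_n^x,j+h_n^x)\in U_k(x,j)$. Hence $(d_n^x,c(d_n^x))\in U_0(x,i)$, which means $c(d_n^x)=i+h_n^x$. So $c_x(d_n^x)-h_n^x=i$ for all $n\ge k$, contradicting (1). $\square$

**Proof of Theorem A.** Lemma 6, Proposition 7 and Proposition 8 give the first statement. Let $n\ge p$. Since $[X]^p\subseteq\mathcal F_n(X)$, a continuous selection on $\mathcal F_n(X)$ would restrict to one on $[X]^p$. So $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$. For $p=3$, a continuous selection on $\mathcal F_2(X)$ restricts to a continuous weak selection, while $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for every $n\ge3$. This answers the question. $\square$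

## Counting scores on N-sets, and where it breaks

Now let $N\ge4$ be composite and let $f\in\operatorname{Sel}(\mathcal F_{N-1}(X))$, where $X$ is any Hausdorff space.

**Lemma 9.** Let $r$ be a prime divisor of $N$ (so $r<N$). Then $\binom Nr$ is not divisible by $N$.

**Proof.** We have $\binom Nr=\frac Nr\binom{N-1}{r-1}$, so if $N$ divided $\binom Nr$, then $r$ would divide $\binom{N-1}{r-1}$. But $(r-1)!\binom{N-1}{r-1}=(N-1)(N-2)\cdots(N-r+1)$, and since $r$ divides $N$, no factor $N-i$ with $1\le i\le r-1$ is divisible by the prime $r$. $\square$

Fix such an $r$. For $|F|=N$ and $y\in F$ let the score of $y$ be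
$$\operatorname{sc}_F(y)=|\{S\in[F]^r:f(S)=y\}|,$$
and let $L(F)$ be the set of $y\in F$ with maximal score. The scores add up to $\binom Nr$, which is not divisible by $N$, so they are not all equal. Hence $L(F)$ is a non-empty proper subset of $F$, and $f(L(F))$ is defined.

The first thing to try is to extend $f$ to $\mathcal F_N(X)$ by $F\mapsto f(L(F))$ on $N$-element sets. This need not be continuous, because $N$-element sets can be close to smaller sets. Here is a failure with $N=4$, $r=2$ in the untwisted space $Y$ of the opening example. Let $f$ be the cyclic rule on pairs and $f(\{y\})=y$. A triple in $Y$ is a cycle for this rule exactly when its three second coordinates are distinct: if two points have the same second coordinate $i$ and the third has second coordinate $j\ne i$, then the third precedes both or follows both, and if all second coordinates equal $i$, the rule is a linear order. On cyclic triples let $f$ choose the point with second coordinate $1$; on the other triples let $f$ choose the point that precedes the other two. This is continuous on $\mathcal F_3(Y)$. Indeed, the cyclic triples form a clopen set in $\mathcal F_3(Y)$, as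 they are the sets with all three second coordinates, and on them the second coordinate of the choice is constant. On the other sets the choice is the first element in the linear order given by the pair rule. If the neighborhoods $O_q$ of the points of such a set $F$ are so small that $q$ preceding $q'$ implies that all points of $O_q$ precede all points of $O_{q'}$, then the choice from a nearby set lies in $O_q$ for the first point $q$ of $F$. Now let
$$F_n=\{(n,0),\ (n+1,0),\ (n,1),\ (n,2)\}.$$
These sets converge to $P_\infty$, and $f(P_\infty)=(\infty,1)$. In the six pairs of $F_n$, the point $(n,0)$ is chosen over $(n+1,0)$ and $(n,1)$; $(n+1,0)$ is chosen over $(n,1)$; $(n,1)$ is chosen over $(n,2)$; and $(n,2)$ is chosen over $(n,0)$ and $(n+1,0)$. So the scores are $2,1,1,2$, $L(F_n)=\{(n,0),(n,2)\}$ and $f(L(F_n))=(n,2)$. These points converge to $(\infty,2)$ and not to $(\infty,1)$.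

The trouble is that $(n,0)$ and $(n+1,0)$ are two copies of one point, and they look alike from the other points of $F_n$. Before counting, such groups must be recognized, by means of $f$ alone, and replaced by single points. The notions of the next section do this.

## Initial sets and modules in tournaments

For distinct $x,y\in X$ write $x\prec y$ if and only if $f(\{x,y\})=x$. For disjoint sets, $A\prec A'$ means $a\prec a'$ for all $a\in A$, $a'\in A'$; we write $y\prec C$ for $\{y\}\prec C$ and $C\prec y$ for $C\prec\{y\}$. Let $F\subseteq X$ be finite and non-empty.

**Initial and strong.** A non-empty $A\subseteq F$ is initial if $A\prec F\setminus A$. In particular $F$ is initial. The initial sets form a chain: if $a\in A\setminus A'$ and $a'\in A'\setminus A$ with $A,A'$ initial, then $a\prec a'$ and $a'\prec a$, which is impossible. Let $K(F)$ be the least initial set. We call $F$ strong if $K(F)=F$. The set $K(F)$ is itself strong: an initial subset $A$ of $K(F)$ satisfies $A\prec K(F)\setminus A$ and $A\prec F\setminus K(F)$, so it is initial in $F$ and contains $K(F)$.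

**Modules.** A non-empty $C\subseteq F$ is a module if for every $y\in F\setminus C$ either $y\prec C$ or $C\prec y$. Singletons and $F$ are modules.

If $x\prec y$, $x\prec z$, $y\prec z$, then $K(\{x,y,z\})=\{x\}$. A cycle $x\prec y\prec z\prec x$ is strong, and its proper modules are the singletons. For the set $F_n$ above, write $a=(n,0)$, $a'=(n+1,0)$, $b=(n,1)$, $c=(n,2)$. So $a\prec a'$ and $\{a,a'\}\prec b\prec c\prec\{a,a'\}$. This set is strong: an initial set containing $b$ contains $a$ and $a'$, since these precede $b$; one containing $a$ or $a'$ contains $c$; one containing $c$ contains $b$. The set $\{a,a'\}$ is a module. The other proper subsets with at least two elements are not modules. A module containing $b$ and $c$ contains $a$ and $a'$, since each of these precedes $b$ and is preceded by $c$. A module containing $b$ and one of $a,a'$ contains $c$, since $c$ precedes $a,a'$ and is preceded by $b$. A module containing $c$ and one of $a,a'$ contains $b$, since $b$ precedes $c$ and is preceded by $a,a'$. So every module with at least two elements other than $\{a,a'\}$ is the whole set, and the maximal proper modules are $\{a,a'\},\{b\},\{c\}$.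

**Lemma 10.** If $F$ is strong and $|F|\ge2$, the maximal proper modules of $F$ partition $F$.

**Proof.** Singletons are proper modules, so the maximal proper modules cover $F$. Let $C\ne C'$ be maximal proper modules with a common element $u$. Then $C\cup C'$ is a module: for $y$ outside it, the comparison of $y$ with all of $C$ and with all of $C'$ is the same as that with $u$. It is larger than $C$, so $C\cup C'=F$ by maximality. By maximality also $C\setminus C'$ and $C'\setminus C$ are non-empty.

Suppose first that $y\prec w$ for some $y\in C\setminus C'$ and $w\in C'\setminus C$. As $C'$ is a module and $y\notin C'$, we get $y\prec C'$. So for every $w'\in C'\setminus C$ we have $y\prec w'$, and as $C$ is a module, $C\prec w'$. Hence $C\prec F\setminus C$, so $C$ is a proper initial set, contradicting strongness. Otherwise $w\prec y$ for all $y\in C\setminus C'$ and $w\in C'\setminus C$. As $C$ is a module, $w\prec C$ for all $w\in C'\setminus C=F\setminus C$. So $F\setminus C$ is a proper initial set, again a contradiction. $\square$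

For the next two lemmas let $\rho:F'\to F$ be a surjection of finite non-empty subsets of $X$ such that
$$\rho(y)\ne\rho(y')\quad\text{implies}\quad\big(y\prec y'\text{ if and only if }\rho(y)\prec\rho(y')\big).\tag{3}$$
These lemmas say that strongness and maximal modules are inherited by sets near $F$.

**Lemma 11.** $K(F')\subseteq\rho^{-1}(K(F))$, with equality if $|K(F)|\ge2$. In particular, if $F$ is strong and $|F|\ge2$, then $F'$ is strong.

**Proof.** By (3), $\rho^{-1}(K(F))$ is initial in $F'$, which gives the inclusion. Let $|K(F)|\ge2$, put $A=K(F')$ and suppose that $H=\rho^{-1}(K(F))\setminus A$ is non-empty. Since $A$ is initial in $F'$, we have $A\prec H$.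

First, $\rho(A)\prec K(F)\setminus\rho(A)$: if $q\in\rho(A)$ and $q'\in K(F)\setminus\rho(A)$, take $a\in A$ over $q$ and any $y$ over $q'$; then $y\in H$, so $a\prec y$ and $q\prec q'$ by (3). So $\rho(A)$ is initial in the strong set $K(F)$, and $\rho(A)=K(F)$. Second, $K(F)\setminus\rho(H)\prec\rho(H)$: if $q\in K(F)\setminus\rho(H)$, all points over $q$ are in $A$, so they precede any $y\in H$ over $q'\in\rho(H)$, and $q\prec q'$. If $K(F)\setminus\rho(H)$ were non-empty, it would be a proper initial subset of $K(F)$; so $\rho(H)=K(F)$. Now let $q\ne q'$ be in $K(F)$. A point of $A$ over $q$ and a point of $H$ over $q'$ give $q\prec q'$, and with the roles exchanged $q'\prec q$. This is a contradiction, so $H=\emptyset$.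

If $F$ is strong and $|F|\ge2$, then $K(F)=F$, so $K(F')=\rho^{-1}(F)=F'$. $\square$

The condition $|K(F)|\ge2$ is needed for equality: if $F=\{q\}$ and $F'=\{y,y'\}$ with $y\prec y'$, then $K(F')=\{y\}$.

**Lemma 12.** If $F$ is strong and $|F|\ge2$, the maximal proper modules of $F'$ are exactly the sets $\rho^{-1}(C)$, where $C$ is a maximal proper module of $F$.

**Proof.** By Lemma 11, $F'$ is strong, and $|F'|\ge2$. Let $C$ be a maximal proper module of $F$. By (3), $\rho^{-1}(C)$ is a module of $F'$, and it is proper because $\rho$ is onto. Let $C'$ be a maximal proper module of $F'$ containing it. Then $\rho(C')\supseteq C$, and $\rho(C')$ is a module of $F$: for $q\notin\rho(C')$ take any $y$ over $q$; then $y\notin C'$, so $y\prec C'$ or $C'\prec y$, and by (3) $q\prec\rho(C')$ or $\rho(C')\prec q$.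

If $\rho(C')\ne F$, then $\rho(C')=C$ by maximality of $C$, so $C'\subseteq\rho^{-1}(C)$ and $C'=\rho^{-1}(C)$. Suppose $\rho(C')=F$. Take $y\in F'\setminus C'$ and $q=\rho(y)$. Each $q'\in F\setminus\{q\}$ is $\rho(y')$ for some $y'\in C'$. If $y\prec C'$, then $q\prec q'$ for all such $q'$, so $\{q\}$ is initial in $F$. If $C'\prec y$, then $q'\prec q$ for all such $q'$, so $F\setminus\{q\}$ is initial in $F$. As $|F|\ge2$, both are proper non-empty subsets, which contradicts strongness of $F$.

So every $\rho^{-1}(C)$ is a maximal proper module of $F'$. By Lemma 10 for $F$, these sets partition $F'$; by Lemma 10 for $F'$, the maximal proper modules of $F'$ are pairwise disjoint, so there are no others. $\square$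

## The selection on N-sets

Keep $N$, $f$, $r$ and $L(F)$ as above. We prove Theorem B.

**Step 1: the definition.** We define a selection $e:\mathcal F_N(X)\to X$ that first passes to the least initial set, then replaces each maximal proper module by one point, and counts scores only when no grouping is possible. The recursion is on $|F|$.

* $e(\{x\})=x$.
* If $F$ is not strong, $e(F)=e(K(F))$.
* If $F$ is strong and $|F|\ge2$, with maximal proper modules $C_1,\dots,C_k$, let $T(F)=\{e(C_1),\dots,e(C_k)\}$. If $k<N$, put $e(F)=f(T(F))$. If $k=N$, put $e(F)=f(L(F))$.

This makes sense. In the second clause $K(F)$ is a proper subset of $F$. In the third clause the $C_i$ are proper subsets, and since they are disjoint (Lemma 10) and $e(C_i)\in C_i$, the set $T(F)$ has exactly $k$ elements; so $f(T(F))$ is defined if $k<N$. If $k=N$, then $|F|=N$, all $C_i$ are singletons, and $L(F)$ is a non-empty proper subset of $F$, so $f(L(F))$ is defined. By induction $e(F)\in F$. Moreover $e(F)=e(K(F))$ for every $F$, trivially if $F$ is strong.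

For the sets $F_n$ of the failed attempt, $e(\{a,a'\})=e(K(\{a,a'\}))=a$, so $T(F_n)=\{a,b,c\}$ and $e(F_n)=f(\{a,b,c\})=(n,1)$. Since $e(P_\infty)=f(P_\infty)=(\infty,1)$, the discontinuity found there has disappeared.

**Step 2: the inductive statement for continuity.** By induction on $|F|$ we show: for each open $O\ni e(F)$ there are pairwise disjoint open $O_q\ni q$ $(q\in F)$ such that $e(F')\in O$ for all
$$F'\in\mathcal F_N(X)\cap\Big\langle\bigcup_{q\in F}O_q;\ O_q\ (q\in F)\Big\rangle.\tag{4}$$
This is continuity of $e$ at $F$, and it persists when the $O_q$ are shrunk. For $F=\{q\}$ take $O_q=O$; then $e(F')\in F'\subseteq O$.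

Let $|F|\ge2$. First we arrange that $F'$ and $F$ have matching comparisons. For $q\prec q'$ in $F$ take disjoint open $V\ni q$ and $V'\ni q'$. By continuity of $f$ at $\{q,q'\}$ there are smaller neighborhoods of $q,q'$ such that $f(\{y,y'\})\in V$, that is, $y\prec y'$, whenever $y$ and $y'$ are in them. Doing this for all pairs, we get pairwise disjoint $O_q$ such that $q\prec q'$ implies $O_q\prec O_{q'}$. Then for $F'$ as in (4) the nearness map $\rho:F'\to F$ satisfies (3), and this remains so after shrinking. There are four cases.

**Step 3: $F$ not strong, $K(F)=\{q\}$.** Here it is enough to know where $K(F')$ lies. We have $e(F)=q\in O$, so shrink such that $O_q\subseteq O$. By Lemma 11, $e(F')=e(K(F'))\in K(F')\subseteq\rho^{-1}(\{q\})\subseteq O_q\subseteq O$.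

**Step 4: $F$ not strong, $|K(F)|\ge2$.** Here we reduce to $K(F)$. By Lemma 11, $K(F')=\rho^{-1}(K(F))$, and this set lies in $\bigcup_{q\in K(F)}O_q$ and meets each $O_q$ with $q\in K(F)$. As $|K(F)|<|F|$ and $e(K(F))=e(F)\in O$, the inductive hypothesis at $K(F)$ allows us to shrink the $O_q$ so that $e(F')=e(K(F'))\in O$.

**Step 5: $F$ strong with maximal proper modules $C_1,\dots,C_k$, $k<N$.** Here we reduce to the modules and use continuity of $f$ at $T(F)$. Let $t_i=e(C_i)$. By continuity of $f$ at $T(F)=\{t_1,\dots,t_k\}$ there are pairwise disjoint open $O_i'\ni t_i$ such that $f(T')\in O$ for every $T'\in\mathcal F_{N-1}(X)\cap\langle\bigcup_iO_i';O_1',\dots,O_k'\rangle$. By the inductive hypothesis at each $C_i$, shrink the $O_q$ so that $e(\rho^{-1}(C_i))\in O_i'$ for every $i$. By Lemmas 11 and 12, $F'$ is strong with maximal proper modules $\rho^{-1}(C_1),\dots,\rho^{-1}(C_k)$. So $T(F')$ consists of exactly one point in each $O_i'$, and since $k<N$, $e(F')=f(T(F'))\in O$.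

**Step 6: $F$ strong with $k=N$.** Here we check that scores are preserved. We have $|F|=N$, and since $|F'|\le N$ and $\rho$ is onto, $\rho$ is a bijection. By Lemmas 11 and 12, $F'$ is strong with $N$ singleton maximal proper modules, so $e(F')=f(L(F'))$. Using continuity of $f$ at each of the finitely many $S\in[F]^r$, pass to open sets $\tilde O_q$ with $q\in\tilde O_q\subseteq O_q$ such that for all $F'$ as in (4) with $\tilde O_q$ in place of $O_q$ we have $f(\rho^{-1}(S))\in O_{f(S)}$ for every $S\in[F]^r$. Since $\rho$ is a bijection, $\rho^{-1}(S)\cap O_{f(S)}=\{\rho^{-1}(f(S))\}$, so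
$$f(\rho^{-1}(S))=\rho^{-1}(f(S))\qquad(S\in[F]^r).$$
The $r$-element subsets of $F'$ are the sets $\rho^{-1}(S)$, so $\operatorname{sc}_{F'}(y)=\operatorname{sc}_F(\rho(y))$ for all $y\in F'$, and $L(F')=\rho^{-1}(L(F))$. By continuity of $f$ at $L(F)\in\mathcal F_{N-1}(X)$, shrinking further gives $e(F')=f(L(F'))=f(\rho^{-1}(L(F)))\in O$.

This completes the induction. So $e\in\operatorname{Sel}(\mathcal F_N(X))$, which proves Theorem B. $\square$

## Primes between m and n

**Proof of Corollary C.** Let $1\le m<n$. If there is no prime $p$ with $m<p\le n$, then $m+1,\dots,n$ are all composite, and each of them is at least $4$. If $\operatorname{Sel}(\mathcal F_m(X))\ne\emptyset$, then applying Theorem B successively with $N=m+1,\dots,n$ gives $\operatorname{Sel}(\mathcal F_n(X))\neq\emptyset$. Conversely, let $p$ be a prime with $m<p\le n$ and let $X$ be the space of Theorem A for this $p$. Since $m\le p-1$, restriction of a continuous selection on $\mathcal F_{p-1}(X)$ gives $\operatorname{Sel}(\mathcal F_m(X))\ne\emptyset$. Since $n\ge p$, $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$. So (1) fails. $\square$
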